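# Pendant edges and cyclic interval colorings: the cyclic deficiency is quadratic

## 1. Interval colorings on a line and on a circle

All graphs are finite and simple. We write $d(v)$ for the degree of a vertex $v$, $N(v)$ for its set of neighbors, $\Delta(G)$ for the maximum degree and $e(G)$ for the number of edges.

**Definition (cyclic interval, circular distance).** Let $t\ge 1$ and place the colors $1,2,\dots,t$ on a circle in this order, so that they are the elements of $\mathbb Z_t$. A *cyclic interval* is a set of the form $\{a,a+1,\dots,a+m-1\}$ modulo $t$, with $m\le t$. For colors $a,b$, let $\|a-b\|$ be the number of unit steps in a shortest walk along the circle from $a$ to $b$. If $a,b$ are taken in $\{1,\dots,t\}$, then $\|a-b\|=\min(|a-b|,\,t-|a-b|)$.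

For example, with $t=5$ the set $\{4,5,1\}$ is a cyclic interval and $\{1,3\}$ is not. With $t=10$ we have $\|1-9\|=2$. Every set of $t-1$ colors is a cyclic interval: start just after the missing color. Three facts will be used constantly. First, $\|\cdot\|$ satisfies the triangle inequality, because it counts steps of shortest walks. Second, for each $i\ge1$ at most two elements of $\mathbb Z_t$ are at distance $i$ from a given element. Third, two elements of a cyclic interval of size $m$ are at circular distance at most $m-1$, since they are $a+i$ and $a+j$ with $0\le i,j\le m-1$.

**Definition ($t$-cyclic interval coloring).** A proper edge coloring of $G$ with colors $1,\dots,t$ is a *$t$-cyclic interval coloring* if all $t$ colors are used and, at every vertex, the colors of the incident edges form a cyclic interval modulo $t$. The condition is empty at an isolated vertex. A graph is *cyclic interval colorable* if it has a $t$-cyclic interval coloring for some $t\ge1$.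

For example, color the three edges of the triangle $K_3$ with $1,2,3$ and take $t=3$. The vertices see $\{1,2\}$, $\{2,3\}$ and $\{3,1\}$, and all three are cyclic intervals modulo $3$.

**Definition (cyclic deficiency).** *Attaching a pendant edge* to a vertex $v$ means adding a new vertex of degree one adjacent to $v$. Several pendant edges may be attached, possibly at the same vertex. The *cyclic deficiency* $\operatorname{def}_c(G)$ is the minimum number of pendant edges whose attachment to $G$ makes it cyclic interval colorable.

**Definition (deficiency).** The ordinary *deficiency* $\operatorname{def}(G)$ is the minimum number of pendant edges whose attachment gives a graph with a proper edge coloring that uses exactly the colors $1,\dots,t$ for some $t$ and in which the colors at every vertex form an interval of integers.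

For example, $\operatorname{def}_c(K_3)=0$ by the coloring above, while $\operatorname{def}(K_3)=1$. Indeed, a proper coloring of $K_3$ has three distinct colors, and an interval at each vertex would force any two of them to differ by exactly $1$, which is impossible for three integers. One pendant edge is enough: color the triangle with $1,2,3$ and hang an edge of color $2$ at the vertex that sees $\{1,3\}$.

An interval of integers inside $\{1,\dots,t\}$ is also a cyclic interval modulo $t$. Therefore
$$\operatorname{def}_c(G)\le\operatorname{def}(G)\qquad\text{for every graph } G.$$

**Definition (extremal functions).** Put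
$$\operatorname{def}_c(n)=\max\{\operatorname{def}_c(G):|V(G)|\le n\},\qquad \operatorname{def}(n)=\max\{\operatorname{def}(G):|V(G)|\le n\}.$$

For example, $\operatorname{def}_c(3)=\operatorname{def}(3)=1$. A graph without edges has no coloring that uses at least one color, and one pendant edge repairs this, so both its deficiencies are $1$. The other graphs on at most three vertices are $K_2$, $K_2$ with an isolated vertex, the path with two edges (all with both deficiencies $0$) and $K_3$, treated above.

**Definition (degree spread of a neighborhood).** For a non-isolated vertex $v$ let
$$r_v=\max_{w\in N(v)}d(w)-\min_{w\in N(v)}d(w),$$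
and let $r_v=0$ if $v$ is isolated.

For example, in a regular graph all $r_v$ are $0$. In a star all $r_v$ are $0$ as well: the center sees only leaves, and a leaf has one neighbor. In the path $a\,b\,c\,d$ we have $r_a=r_d=0$ and $r_b=r_c=2-1=1$.

## 2. Is the cyclic deficiency at most the number of vertices?

The problem, taken from "Bachelor Thesis", https://mx-xz.github.io/assets/pdfs/Bachelorarbeit_Michael_Zheng.pdf, is to prove or disprove the following.

**Conjecture.** For any graph $G$, $\operatorname{def}_c(G)\le|V(G)|$. Equivalently, $\operatorname{def}_c(n)\le n$ for every $n\in\mathbb N$.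

In plain words: is one pendant edge per vertex, on average, always enough? The answer is no, and by a wide margin. The truth is quadratic in $n$, and the leading constant can be found exactly.

**Theorem 1.** For every prime power $q\ge13$ there is a bipartite graph $G_q$ with $|V(G_q)|=2N+1$, $N=q^2+q+1$, and
$$\operatorname{def}_c(G_q)\ \ge\ \tfrac18N(q^2-11q-6)\ >\ |V(G_q)|.$$
For $q=13$: $|V(G_q)|=367$ and $\operatorname{def}_c(G_q)\ge458$. Hence the Conjecture is false.

**Theorem 2.** $\operatorname{def}_c(n)\ge\dfrac{n^2}4-O\big(n^{5/3}(\ln n)^{1/3}\big)$.

**Theorem 3.** If $G$ has $n\ge4$ vertices and maximum degree $\Delta\ge\ln n$, then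
$$\operatorname{def}_c(G)\le\operatorname{def}(G)\le\frac14\sum_vr_v+16\,n\,\Delta^{3/4}(\ln n)^{1/4}\le\frac{n\Delta}4+16\,n\,\Delta^{3/4}(\ln n)^{1/4}.$$

**Corollary 4.** $\operatorname{def}_c(n)=\left(\frac14+o(1)\right)n^2$ and $\operatorname{def}(n)=\left(\frac14+o(1)\right)n^2$; the error term is $O(n^{7/4}(\ln n)^{1/4})$ in both. Moreover, if $n,d\to\infty$ with $(d+1)\mid n$ and $d/\ln n\to\infty$, then the maximum of $\operatorname{def}_c(G)$ (and of $\operatorname{def}(G)$) over graphs with $n$ vertices and $\Delta(G)=d$ is $\left(\frac14+o(1)\right)nd$.

The textbook facts we shall use are these.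

* Vizing's theorem: a graph of maximum degree $\Delta$ has a proper edge coloring with at most $\Delta+1$ colors.
* Projective planes: for every prime power $q$ there is a projective plane of order $q$, for instance $PG(2,q)$. It has $N=q^2+q+1$ points and $N$ lines, each line has $q+1$ points, each point lies on $q+1$ lines, and any two points lie on exactly one common line. (For $q=2$ this is the Fano plane: $7$ points, $7$ lines, three points on each line.)
* Markov's inequality: $\Pr(X\ge a)\le\mathbb EX/a$ for $X\ge0$ and $a>0$.
* Hoeffding's inequality: if $S$ is a sum of $d$ independent random variables with values in $[0,1]$, then $\Pr(S-\mathbb ES\ge\lambda)\le e^{-2\lambda^2/d}$ for $\lambda>0$.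

## 3. Trees, cycles, regular graphs, and filling gaps

Before looking for a counterexample, let us see which graphs have cyclic deficiency zero.

*Trees.* Let $T$ be a tree with at least one edge. Choose a root and color outward: when we arrive at a vertex through an edge of color $c$, color its remaining edges $c+1,c+2,\dots$. Every vertex sees an interval. So $\operatorname{def}_c(T)=\operatorname{def}(T)=0$, once we have checked that the set of used colors can be made $\{1,\dots,t\}$. That check is useful in general, so we record it.

**Shifting components.** Suppose a graph with at least one edge is properly colored with integers so that the colors at each vertex form an integer interval. Two adjacent vertices have intervals that share a color, namely that of the edge joining them. So in each connected component the union of these intervals, that is, the set of used colors, is an integer interval. Add a constant to the colors of each component that has edges, so that its smallest color becomes $1$. Each component now uses $\{1,\dots,t_i\}$ for some $t_i$, and the whole graph uses exactly $\{1,\dots,t\}$ with $t=\max t_i$.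

*Cycles.* An even cycle is colored alternately $1,2$. In an odd cycle use $1,2,1,2,\dots,1,2,3$ with $t=3$; any two distinct colors are neighbors modulo $3$. So cycles have $\operatorname{def}_c=0$.

*Regular graphs.* Let $G$ be $\Delta$-regular with $\Delta\ge1$. By Vizing's theorem there is a proper coloring that uses exactly $t$ colors with $t\in\{\Delta,\Delta+1\}$. Each vertex sees $t$ or $t-1$ of the $t$ colors, and both kinds of sets are cyclic intervals. So $\operatorname{def}_c(G)=0$. In particular $\operatorname{def}_c(K_n)=0$ for all $n\ge2$. A counterexample must have irregular degrees.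

*A general bound.* For an arbitrary $G$ with an edge, color with colors from $\{1,\dots,\Delta+1\}$ by Vizing's theorem. At each non-isolated vertex $y$, attach one pendant edge for each color that is missing at $y$ and lies between its smallest and largest color. There are at most $\Delta+1-d(y)$ such colors. After shifting components this gives
$$\operatorname{def}(G)\le\sum_y\big(\Delta+1-d(y)\big)\le n(\Delta+1).\tag{1}$$
(For a vertex $y$ of degree $0$ the summand is nonnegative, so including it does no harm.) So $\operatorname{def}_c(n)$ is at most about $n^2$, the Conjecture says it is at most $n$, and we look for the truth in between.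

## 4. A vertex of large degree against short paths

Suppose $k$ pendant edges are attached to $G$, of which $k_v$ are attached at $v$, and the resulting graph $G'$ has a $t$-cyclic interval coloring. At a vertex $v$ of $G$ the coloring is proper, so the colors at $v$ form a cyclic interval of exactly $d(v)+k_v$ elements. By the third fact of Section 1,
$$\text{two edges of }G'\text{ at } v \text{ have colors at circular distance at most } d(v)+k_v-1.\tag{2}$$
All lower bounds below use only properness and (2). They never use that all $t$ colors occur; this will matter in Section 8.

Inequality (2) suggests a conflict. Take a vertex $u$ of large degree $N$. The $N$ edges at $u$ have distinct colors, so some of them are far apart on the circle. If two neighbors $x,y$ of $u$ are joined by a short path of vertices of small degree, then (2) along the path forces the colors of $ux$ and $uy$ to be close, unless many pendant edges sit on the path.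

A projective plane supplies such paths. Let $q$ be a prime power, and let $P$ and $L$ be the point set and the line set of a projective plane of order $q$, so $|P|=|L|=N=q^2+q+1$. Let $G_q$ be the incidence graph of the plane together with a new vertex $u$ adjacent to all points. It is bipartite with parts $P$ and $L\cup\{u\}$, it has $2N+1$ vertices, and
$$d(x)=q+2\ (x\in P),\qquad d(\ell)=q+1\ (\ell\in L),\qquad d(u)=N.$$
Any two points $x,y$ are joined by the path $x\,\ell\,y$, where $\ell$ is their common line, and the degrees on it are only about $\sqrt N$.

Now fix $k$ attached pendant edges and a $t$-cyclic interval coloring of $G'$, and let $c_x$ be the color of $ux$. Walk along the edges $ux,\ x\ell,\ \ell y,\ yu$ and apply (2) at $x$, at $\ell$ and at $y$: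
$$\|c_x-c_y\|\le(q+1+k_x)+(q+k_\ell)+(q+1+k_y).\tag{3}$$

The natural first attempt is to choose one pair $x,y$ whose colors are as far apart as possible. Fix $x$. The differences $c_y-c_x$ for $y\ne x$ are $N-1$ distinct nonzero elements of $\mathbb Z_t$, and at most two of them are at each distance from $0$, so some $y$ has $\|c_x-c_y\|\ge\frac{N-1}2$. Then (3) gives
$$k\ge k_x+k_\ell+k_y\ge\frac{N-1}2-(3q+2).$$
For $q=13$ this is $91-41=50$, far from $367$. No better choice of a pair can help: if $t=N$ and the $c_x$ are all of $\mathbb Z_N$, then no two of them are at distance more than $\frac{N-1}2$, so one pair never yields more than about $N/2$, while $G_q$ has $2N+1$ vertices.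

What we have not used is that *most* pairs are far apart, not just one. There are about $N^2/2$ pairs, at average distance about $N/4$ or more. One pendant edge at a point $x$ helps only the $N-1$ pairs that contain $x$, and one at a line $\ell$ helps only the $\binom{q+1}2$ pairs on $\ell$. So we sum (3) over all pairs.

## 5. Summing over all pairs of points: proof of Theorem 1

Keep the notation of Section 4.

**Step 1: the sum of all distances is large.** The purpose is to bound $\sum\|c_x-c_y\|$ from below using only that the $c_x$ are distinct. Fix $x$. The $N-1$ differences $c_y-c_x$, $y\ne x$, are distinct and nonzero. For each $i\ge 1$, at most $2(i-1)$ of them have distance at most $i-1$ from $0$. So, listing the distances in increasing order, the $(2i-1)$-st and the $2i$-th are both at least $i$. The number $N=q(q+1)+1$ is odd, so the $N-1$ distances split into $\frac{N-1}2$ such couples, and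
$$\sum_{y\ne x}\|c_x-c_y\|\ge2\Big(1+2+\dots+\frac{N-1}2\Big)=\frac{N-1}2\cdot\frac{N+1}2=\frac{N^2-1}4.$$
Summing over $x$ counts each pair twice, hence
$$\sum_{\{x,y\}\subset P}\|c_x-c_y\|\ge\frac{N(N^2-1)}8.\tag{4}$$

**Step 2: the sum is small unless $k$ is large.** The purpose is to bound the same sum from above by summing (3). Each point lies in $N-1$ pairs. Each line $\ell$ is the common line of exactly $\binom{q+1}2=\frac{q(q+1)}2=\frac{N-1}2$ pairs. So
$$\sum_{\{x,y\}\subset P}\|c_x-c_y\|\le(N-1)\sum_{x\in P}(q+1+k_x)+\frac{N-1}2\sum_{\ell\in L}(q+k_\ell).\tag{5}$$

**Step 3: compare.** Divide (4) and (5) by $N-1$: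
$$\frac{N(N+1)}8\le N(q+1)+\frac{Nq}2+\sum_xk_x+\frac12\sum_\ell k_\ell.$$
The last two sums together are at most $k$. With $N+1=q^2+q+2$ we get
$$k\ge\frac N8\Big((q^2+q+2)-8(q+1)-4q\Big)=\frac N8\,(q^2-11q-6).$$

**Step 4: numbers.** The quadratic $q^2-11q-6$ increases for $q\ge6$ and equals $169-143-6=20$ at $q=13$. So for every prime power $q\ge13$ we have $k\ge\frac{20}8N=\frac52N>2N+1=|V(G_q)|$. For $q=13$ we have $N=183$, $|V(G_q)|=367$ and $k\ge\frac{183\cdot20}8=457.5$, so $k\ge458$. Since $k$ was the number of pendant edges in an arbitrary successful attachment, Theorem 1 is proved, and the Conjecture is false. $\blacksquare$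

(At the previous prime power, $q=11$, the quadratic is $-6$ and the argument says nothing. So $q=13$ is the first prime power for which this bound is positive.)

## 6. Antipodal matchings in a sparse graph: proof of Theorem 2

In terms of $n=2N+1$, the bound of Theorem 1 is about $N^2/8\approx n^2/32$. Two things are wasted.

First, the lines double the number of vertices. If the points could be joined to each other directly, by a graph $H$ on $P$, we would have $n=N+1$. Second, we averaged over all pairs, and the average circular distance in (4) is about $N/4$. Suppose instead that we use only $N/2$ disjoint pairs, each nearly antipodal, that is, at distance about $N/2$. Then each $k_x$ is still counted at most once, and the distances sum to about $\frac N2\cdot\frac N2=\frac{N^2}4$ instead of $\frac{N^2}8$.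

So let $G$ be a graph $H$ on $N$ vertices plus a vertex $u$ adjacent to all of $P=V(H)$. Then $|V(G)|=N+1$ and $d(x)=d_H(x)+1$ for $x\in P$. Which $H$ should we take? Two natural choices fail.

*All edges.* With $H=K_N$ every antipodal pair is joined, but $G=K_{N+1}$ and $\operatorname{def}_c(G)=0$ by Section 3. The degrees of $H$ are too large: they allow large distances at no cost.

*Very few edges.* Let $N$ be even and $H$ a perfect matching $\{x_iy_i:1\le i\le N/2\}$. The coloring is chosen after we have fixed $H$, and it can place matched points next to each other: give $ux_i$ color $2i-1$, give $uy_i$ color $2i$ and give $x_iy_i$ color $2i+1$. Then $u$ sees $\{1,\dots,N\}$, $y_i$ sees $\{2i,2i+1\}$, and $x_i$ sees $\{2i-1,2i+1\}$, which one pendant edge of color $2i$ repairs. The colors used are exactly $1,\dots,N+1$. So $\operatorname{def}_c(G)\le N/2$.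

We need $H$ with $o(N^2)$ edges which, *whatever* the cyclic order of the colors $c_x$, contains a nearly perfect matching of nearly antipodal pairs. It is enough that any two disjoint sets of moderate size are joined by an edge, and a sparse random graph has this property.

**Step 1: the auxiliary graph $H$.** The purpose is to get few edges together with an edge between any two disjoint $m$-sets. Let $N$ be large and put
$$p=\Big(\frac{\ln N}N\Big)^{1/3},\qquad m=\Big\lceil\frac{3\ln N}p\Big\rceil .$$
We claim that there is a graph $H$ on $N$ vertices with $e(H)<pN^2$ such that any two disjoint $m$-sets of vertices are joined by an edge. Take the random graph $G(N,p)$, in which each of the $\binom N2$ possible edges is present independently with probability $p$. Since $\mathbb E\,e(H)=p\binom N2<\frac12pN^2$, Markov's inequality gives $\Pr(e(H)\ge pN^2)<\frac12$. There are at most $\binom Nm^2\le N^{2m}$ choices of two disjoint $m$-sets, and a given choice has no edge between the sets with probability $(1-p)^{m^2}\le e^{-pm\cdot m}$. Because $pm\ge3\ln N$, the probability that some choice has no edge between its sets is at most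
$$N^{2m}e^{-3m\ln N}=N^{-m}<\tfrac12 .$$
The two bad events have total probability less than $1$, so a graph $H$ as claimed exists. Fix it, and let $G$ be $H$ plus $u$.

**Step 2: matchings bound $k$.** The purpose is to turn any matching of $H$ into a lower bound for $k$. Let $k$ pendant edges be attached to $G$, let the result have a $t$-cyclic interval coloring, and let $c_x$ be the color of $ux$; these $N$ colors are distinct. For an edge $xy$ of $H$, walk along $ux,\ xy,\ yu$ and apply (2) at $x$ and at $y$:
$$\|c_x-c_y\|\le\big(d_H(x)+k_x\big)+\big(d_H(y)+k_y\big).$$
Sum over the edges of a matching $M$ of $H$. Each vertex occurs at most once, so the degrees contribute at most $\sum_xd_H(x)=2e(H)$ and the pendant edges contribute at most $k$. Hence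
$$k\ge\sum_{xy\in M}\|c_x-c_y\|-2e(H)\qquad\text{for every matching } M \text{ of } H.\tag{6}$$

**Step 3: index distance bounds circular distance.** The purpose is to replace the unknown colors by positions in a list. Order $P$ as $x_0,x_1,\dots,x_{N-1}$ by increasing $c_x\in\{1,\dots,t\}$. Let $i<j$. The colors are distinct integers, so $c_{x_j}-c_{x_i}\ge j-i$. Also $c_{x_i}\ge1+i$ and $c_{x_j}\le t-(N-1-j)$, so $t-(c_{x_j}-c_{x_i})\ge N-(j-i)$. Therefore
$$\|c_{x_i}-c_{x_j}\|\ge\min\big(j-i,\ N-(j-i)\big).\tag{7}$$

**Step 4: antipodal blocks.** The purpose is to group the points into blocks, opposite blocks being far apart in the sense of (7) and large compared to $m$. Let $h=\lfloor N/2\rfloor$ and $b=\lceil\sqrt{mN}\,\rceil$. Since $m=O(N^{1/3}(\ln N)^{2/3})$, we have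
$$\sqrt{mN}=O\big(N^{2/3}(\ln N)^{1/3}\big).\tag{8}$$
So for large $N$ we have $m<N$, hence $m<\sqrt{mN}\le b$, and also $b<h$. For $0\le i<\lfloor h/b\rfloor$ let
$$S_i=\{x_{ib+\alpha}:0\le\alpha<b\},\qquad T_i=\{x_{h+ib+\beta}:0\le\beta<b\}.$$
The indices in the $S_i$ lie in $[0,h)$, those in the $T_i$ lie in $[h,2h)\subseteq[h,N)$, and different $i$ use different blocks, so all these sets are disjoint. For $x\in S_i$ and $y\in T_i$ the index difference is $D=h+\beta-\alpha$ with $|\beta-\alpha|<b$. So $D\ge h-b$, and $N-D\ge N-h-b\ge h-b$. By (7), $\|c_x-c_y\|\ge h-b$.

**Step 5: a large matching between opposite blocks.** The purpose is to use the property of $H$ from Step 1. Take a maximal matching of $H$ between $S_i$ and $T_i$. The unmatched parts of $S_i$ and $T_i$ have equal size, since $|S_i|=|T_i|=b$. By maximality there is no edge between them. If their size were at least $m$, they would contain two disjoint $m$-sets without an edge between them, contradicting Step 1. So the size is less than $m$, and the matching has at least $b-m$ edges. Let $M$ be the union of these matchings over all $i$. There are at least $\frac hb-1$ values of $i$, so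
$$\sum_{xy\in M}\|c_x-c_y\|\ge\Big(\frac hb-1\Big)(b-m)(h-b)=(h-b)^2\Big(1-\frac mb\Big)\ge h^2-2bh-\frac{h^2m}b.$$
The last inequality uses $(h-b)^2\ge h^2-2bh$ and $(h-b)^2\frac mb\le h^2\frac mb$.

**Step 6: the error terms.** The purpose is to see that everything except $N^2/4$ is small. Since $h\ge\frac{N-1}2$, we have $h^2\ge\frac{N^2}4-\frac N2$. Since $b\le2\sqrt{mN}$ and $h\le\frac N2$, we have $bh\le N\sqrt{mN}$. Since $b\ge\sqrt{mN}$, we have $\frac{h^2m}b\le\frac{N^2}4\cdot\frac m{\sqrt{mN}}=\frac14N\sqrt{mN}$. By (8) both are $O(N^{5/3}(\ln N)^{1/3})$. Finally $2e(H)\le2pN^2=2N^{5/3}(\ln N)^{1/3}$. Inserting all this in (6),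
$$k\ge\frac{N^2}4-O\big(N^{5/3}(\ln N)^{1/3}\big).\tag{9}$$
Since $|V(G)|=N+1$, we take $N=n-1$; replacing $(n-1)^2$ by $n^2$ changes the bound by $O(n)$. This proves Theorem 2. $\blacksquare$

The choice of $p$ balances two losses: $pN^2$ from the edges of $H$ and $N\sqrt{mN}\approx N^{3/2}(3\ln N/p)^{1/2}$ from the blocks. Up to constants, they are equal when $p^{3/2}=(\ln N/N)^{1/2}$.

## 7. A random window of length $d(y)$ at every vertex: proof of Theorem 3

Now we need good colorings of arbitrary graphs. The bound (1) is the obvious start. It gives up at vertices of small degree: in a Vizing coloring nothing prevents the few edges at such a vertex $y$ from being scattered over the whole range $1,\dots,\Delta+1$. For the graph of Section 6, where $\Delta=N$ and the sum of degrees is $2N+2e(H)=o(N^2)$, the bound (1) is $(1-o(1))N^2$, four times the lower bound (9).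

What we would like is that the colors at $y$ lie in a window of length about $d(y)$, filled with density about $1$, at all vertices at once. First look at a $d$-regular graph. Give each vertex $v$ a random number $s_v$, uniform on $[-\frac12,\frac12]$, and aim at the real "color" $f(xy)=d(s_x+s_y)$. Seen from $y$, the value $ds_y$ is a fixed shift, and the $d$ numbers $ds_x$ are independent and uniform on an interval of length $d$. So we have $d$ edges in a window of length $d$, with density $1$.

For general degrees, the window at $y$ must have length $d(y)$, so the random number of a neighbor $x$ should be multiplied by $d(y)$; seen from $x$, the number $s_y$ should be multiplied by $d(x)$. The choice that serves both ends is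
$$f(xy)=d(y)\,s_x+d(x)\,s_y .$$
Seen from $y$, the term $d(x)s_y$ is no longer a fixed shift, but as $x$ runs over $N(y)$ it varies only by $|s_y|\,r_y$. This is the price, and $\mathbb E|s_y|=\frac14$. That is where $\frac14\sum_vr_v$ comes from. As an illustration, in $G_q$ we have $r_u=r_\ell=0$ and $r_x=N-(q+1)=q^2$ for each point $x$, so this main term is $\frac14Nq^2$.

It remains to turn real values into a proper coloring. Rounding $f(e)$ to an integer will not do, because several edges at one vertex may be rounded to the same integer. Instead we cut the line into intervals of length $W$. The edges with $f$ in one such interval form a graph of maximum degree at most $W+\lambda$, where $\lambda$ is a bound on random fluctuations, and Vizing's theorem colors this graph with slightly more than $W$ colors of its own.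

Let $G$ have $n\ge4$ vertices and maximum degree $\Delta\ge\ln n$.

**Step 1: parameters.** The purpose is to fix $\lambda$ and $W$. Let
$$\lambda=\sqrt{2\Delta\ln n},\qquad W=\big\lceil\sqrt{\Delta\lambda}\,\big\rceil .$$
Since $n\ge4$, $\ln n>1$, and so $\Delta\ge2$. From $\Delta\ge\ln n$ we get $1<\lambda\le\sqrt2\,\Delta$. Also $\sqrt{\Delta\lambda}>1$, so
$$\sqrt{\Delta\lambda}\le W\le\sqrt{\Delta\lambda}+1\le2\sqrt{\Delta\lambda}.$$
Choose $s_v$, $v\in V(G)$, independent and uniform on $[-\frac12,\frac12]$, and define $f(xy)=d(y)s_x+d(x)s_y\in[-\Delta,\Delta]$ for each edge. For $j\in\mathbb Z$ let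
$$E_j=\{e\in E(G):jW\le f(e)<(j+1)W\}.$$
Call $j$ relevant if $[jW,(j+1)W)$ meets $[-\Delta,\Delta]$; only for these $j$ can $E_j$ be non-empty. There are at most $\frac{2\Delta}W+2\le2\Delta+2\le4\Delta\le4n$ relevant $j$, and which $j$ are relevant does not depend on the random choices.

**Step 2: every class has small degrees.** The purpose is to show that, with high probability, no vertex has more than $W+\lambda$ edges in one class. Fix a non-isolated vertex $y$, the value $s_y$, and a relevant $j$. For $x\in N(y)$, the event $xy\in E_j$ means that $d(y)s_x$ lies in the interval $[jW-d(x)s_y,\ (j+1)W-d(x)s_y)$ of length $W$. Since $d(y)s_x$ is uniform on an interval of length $d(y)$, this has probability at most $W/d(y)$. The events for different $x\in N(y)$ depend on different independent variables $s_x$, so they are independent. Hence the number of edges of $E_j$ at $y$ is a sum of $d(y)$ independent indicator variables with mean at most $W$. By Hoeffding's inequality it exceeds $W+\lambda$ with probability at most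
$$e^{-2\lambda^2/d(y)}\le e^{-2\lambda^2/\Delta}=e^{-4\ln n}=n^{-4}.$$
This holds for every value of $s_y$, hence also without fixing $s_y$. Let $\mathcal G$ be the event that every $E_j$ has maximum degree at most $W+\lambda$. By the union bound over at most $n$ vertices and at most $4n$ relevant $j$,
$$\Pr(\mathcal G)\ge1-4n^2\cdot n^{-4}=1-\frac4{n^2}.$$

**Step 3: fix a good outcome.** The purpose is to have $\mathcal G$ and a small total price at the same time. Let $X=\sum_v|s_v|r_v$ and $R=\sum_vr_v$. Since $\mathbb E|s_v|=\frac14$, we have $\mathbb EX=\frac R4$, and $R\le n\Delta\le n^2$. Since $X\ge0$,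
$$\mathbb E[X\mid\mathcal G]\le\frac{\mathbb EX}{\Pr(\mathcal G)}\le\frac{R/4}{1-4/n^2}.$$
For $0\le a\le\frac14$ we have $\frac1{1-a}=1+\frac a{1-a}\le1+\frac43a$. Here $a=4/n^2\le\frac14$ because $n\ge4$. So
$$\mathbb E[X\mid\mathcal G]\le\frac R4\Big(1+\frac{16}{3n^2}\Big)=\frac R4+\frac{4R}{3n^2}\le\frac R4+\frac43 .$$
Fix an outcome in $\mathcal G$ with $X\le\frac R4+\frac43$. From now on nothing is random.

**Step 4: color the classes.** The purpose is to get a proper coloring in which colors follow $f$ up to the width of a class. Let $L=\lfloor W+\lambda\rfloor+1$. The graph $(V,E_j)$ has maximum degree at most $\lfloor W+\lambda\rfloor$, so by Vizing's theorem it can be colored properly with the $L$ colors $jL+1,\dots,(j+1)L$. Do this for each $j$. Different classes use disjoint sets of colors, so the result is a proper edge coloring of $G$ by integers.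

**Step 5: count the gaps at one vertex.** The purpose is to bound the number of integers that lie between the smallest and the largest color at $y$ and are missing at $y$. Let $y$ be non-isolated. If $s_y\ge0$, all values $f(xy)=d(y)s_x+d(x)s_y$ with $x\in N(y)$ lie in
$$\Big[-\frac{d(y)}2+s_y\min_{w\in N(y)}d(w),\ \ \frac{d(y)}2+s_y\max_{w\in N(y)}d(w)\Big],$$
an interval of length $d(y)+|s_y|r_y$. If $s_y<0$, the same holds with the minimum and the maximum exchanged, and the length is again $d(y)+|s_y|r_y$. An interval of this length meets at most $\frac{d(y)+|s_y|r_y}W+2$ of the intervals $[jW,(j+1)W)$, and these are consecutive. So all colors at $y$ lie in a block of at most $L\big(\frac{d(y)+|s_y|r_y}W+2\big)$ consecutive integers, and $d(y)$ of these integers occur at $y$. Since $L\le W+\lambda+1$, the number of missing integers is at most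
$$L\Big(\frac{d(y)+|s_y|r_y}W+2\Big)-d(y)\le|s_y|r_y+\frac{\lambda+1}W\big(d(y)+|s_y|r_y\big)+2(W+\lambda+1).\tag{10}$$
Apart from the first term, this is an error. In it, $d(y)+|s_y|r_y\le\Delta+\frac12\Delta=\frac32\Delta$. Since $\lambda>1$, $\lambda+1\le2\lambda$. From $\lambda\le\sqrt2\,\Delta$ we get $\lambda^2\le\sqrt2\,\Delta\lambda$, so $\lambda\le2^{1/4}\sqrt{\Delta\lambda}\le1.2\sqrt{\Delta\lambda}$. Hence
$$\frac{\lambda+1}W\cdot\frac32\Delta\le\frac{3\Delta\lambda}{\sqrt{\Delta\lambda}}=3\sqrt{\Delta\lambda},\qquad2W\le4\sqrt{\Delta\lambda},\qquad2(\lambda+1)\le4\lambda\le4.8\sqrt{\Delta\lambda}.$$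
The three errors sum to at most $11.8\sqrt{\Delta\lambda}\le12\sqrt{\Delta\lambda}$. Now $\sqrt{\Delta\lambda}=\Delta^{1/2}(2\Delta\ln n)^{1/4}=2^{1/4}\Delta^{3/4}(\ln n)^{1/4}$, and $12\cdot2^{1/4}<15$. So the number of integers missing at $y$ between its extreme colors is at most
$$|s_y|r_y+15\,\Delta^{3/4}(\ln n)^{1/4}.\tag{11}$$

**Step 6: fill the gaps.** The purpose is to obtain an interval coloring and count the pendant edges. At each non-isolated $y$, attach one pendant edge for each missing integer counted in Step 5 and give it that color. The coloring remains proper, and now the colors at every vertex form an integer interval; a new vertex sees a single color. Shift the components as in Section 3. Then exactly the colors $1,\dots,t$ are used, for some $t$. By (11) and Step 3, the number of pendant edges is at most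
$$X+15\,n\,\Delta^{3/4}(\ln n)^{1/4}\le\frac R4+\frac43+15\,n\,\Delta^{3/4}(\ln n)^{1/4}\le\frac R4+16\,n\,\Delta^{3/4}(\ln n)^{1/4},$$
where the last step uses $n\ge4$, $\Delta\ge1$ and $\ln n\ge1$. This bounds $\operatorname{def}(G)$, and $\operatorname{def}_c(G)\le\operatorname{def}(G)$. With $R\le n\Delta$ the last inequality of Theorem 3 follows. $\blacksquare$

The width $W$ also comes from a balance. In (10) the errors are of order $\lambda\Delta/W$, from the extra $\lambda+1$ colors in each of up to about $\Delta/W$ classes, and of order $W$, from the two incomplete classes at the ends. They are equal at $W\approx\sqrt{\Delta\lambda}$.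

## 8. The constant $\frac14$, for given order and for given maximum degree

We prove Corollary 4.

**Step 1: the lower bounds for $\operatorname{def}_c(n)$ and $\operatorname{def}(n)$.** Theorem 2 gives $\operatorname{def}_c(n)\ge\frac{n^2}4-O(n^{5/3}(\ln n)^{1/3})$, and $\operatorname{def}(n)\ge\operatorname{def}_c(n)$. The error is $O(n^{7/4}(\ln n)^{1/4})$.

**Step 2: the upper bounds.** It suffices to bound $\operatorname{def}(n)$. Let $G$ have $n'\le n$ vertices and maximum degree $\Delta$. If $G$ has no edges, then $\operatorname{def}(G)\le1$. If $G$ has an edge and $n'\le3$, then (1) gives $\operatorname{def}(G)\le3\cdot3=9$. If $G$ has an edge, $n'\ge4$ and $\Delta<\ln n'$, then (1) gives $\operatorname{def}(G)\le n'(\Delta+1)=O(n\ln n)$. In the remaining case $n'\ge4$ and $\Delta\ge\ln n'$, and Theorem 3, with $\Delta\le n'\le n$, gives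
$$\operatorname{def}(G)\le\frac{n'\Delta}4+16\,n'\Delta^{3/4}(\ln n')^{1/4}\le\frac{n^2}4+16\,n^{7/4}(\ln n)^{1/4}.$$
In all cases $\operatorname{def}(G)\le\frac{n^2}4+O(n^{7/4}(\ln n)^{1/4})$. Together with Step 1 this is the first part of the corollary.

**Step 3: the upper bound for given $n$ and $d$.** Let $n,d\to\infty$ with $(d+1)\mid n$ and $d/\ln n\to\infty$. Eventually $n\ge4$ and $d\ge\ln n$, so for every $G$ with $n$ vertices and $\Delta(G)=d$, Theorem 3 gives
$$\operatorname{def}_c(G)\le\operatorname{def}(G)\le nd\left(\frac14+16\Big(\frac{\ln n}d\Big)^{1/4}\right)=\Big(\frac14+o(1)\Big)nd .$$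

**Step 4: the lower bound for given $n$ and $d$.** Take $\frac n{d+1}$ disjoint copies of the graph $G$ of Section 6 with $N=d$. Each copy has $d+1$ vertices. Its vertex $u$ has degree $d$, and any other vertex has degree $d_H(x)+1\le d$. So the whole graph has $n$ vertices and maximum degree $d$. Suppose pendant edges are attached and the result has a $t$-cyclic interval coloring. Restrict it to one copy together with the pendant edges attached to that copy. The restriction is proper, and (2) holds at each vertex of the copy, because all edges at that vertex are kept. Some of the $t$ colors may be absent from this copy. But Steps 2 to 6 of Section 6 use only properness and (2), for arbitrary $t$, so (9) holds: at least $\left(\frac14-o(1)\right)d^2$ pendant edges are attached to this copy. Summing over the copies, at least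
$$\frac n{d+1}\Big(\frac14-o(1)\Big)d^2=\Big(\frac14-o(1)\Big)nd$$
pendant edges are needed. So $\operatorname{def}_c$ of this graph, and hence also $\operatorname{def}$, is at least $\left(\frac14-o(1)\right)nd$. Together with Step 3 this proves Corollary 4. $\blacksquare$
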